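
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A stratifiable space without a $\sigma$-closure-preserving encircling net}


\begin{abstract}
Let $EM_3$ be the class of stratifiable spaces that have a
$\sigma$-closure-preserving encircling net. We show that $EM_3$ is a proper
subclass of the class $M_3$ of stratifiable spaces: the space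
$C_k(\omega^\omega)$ of continuous real functions on the irrationals, with the
compact-open topology, is stratifiable and has no such net. More generally,
for separable metrizable $Y$ the space $C_k(Y)$ has a
$\sigma$-closure-preserving encircling net if and only if $Y$ is
$\sigma$-compact. It follows that $C_k(\omega^\omega)$ is not the image of a
stratifiable space of dimension zero under a closed continuous map.
\end{abstract}

\section{The question and the results}

All spaces are Hausdorff. For a collection $\mathcal F$ of subsets of a space
$X$ we write $\mathcal F^*$ for the union of its members. The collection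
$\mathcal F$ is \emph{closure-preserving} if
$\overline{\bigcup\mathcal G}=\bigcup\{\overline G:G\in\mathcal G\}$ for every
$\mathcal G\subset\mathcal F$, and \emph{$\sigma$-closure-preserving} if it is
a countable union of closure-preserving collections. It is \emph{discrete} if
each point of $X$ has a neighborhood that meets at most one member. Every
locally finite collection, and in particular every discrete one, is
closure-preserving. If the members of a closure-preserving collection are
closed, then so is the union of each of its subcollections.

A space $X$ is \emph{stratifiable}, or an $M_3$-space, if one can assign to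
each open $U\subset X$ a sequence $(U_n)_{n\ge1}$ of open sets such that
$\overline{U_n}\subset U$ for all $n$, $\bigcup_nU_n=U$, and $U_n\subset V_n$
for all $n$ whenever $U\subset V$. In a metric space the sets
$U_n=\{x:d(x,X\setminus U)>1/n\}$ have these properties, where
$d(x,\emptyset)=\infty$.

\begin{definition}
A collection $\mathcal E$ of subsets of $X$ is an \emph{encircling net}, or
\emph{E-net}, if for every point $x$ and every open neighborhood $U$ of $x$
there is a subcollection $\mathcal F\subset\mathcal E$ such that $\mathcal F^*$
is closed and
\[
x\in X\setminus\mathcal F^*\subset U .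
\]
\end{definition}

Thus an E-net must supply, around every point, an arbitrarily tight closed set
$\mathcal F^*$ that is assembled from members of the net. The collection of all
closed sets is an E-net in every space; the question is whether a
collection that is small, in the sense of being $\sigma$-closure-preserving,
can suffice. Let $M_3$ also denote the class of all stratifiable spaces, and
let $EM_3$ be the class of stratifiable spaces with a
$\sigma$-closure-preserving E-net. The following problem is posed
in~\cite{DSS}.

\medskip
\noindent\textbf{Problem.} Is the inclusion $EM_3\subset M_3$ proper? That is,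
does there exist a stratifiable space with no $\sigma$-closure-preserving
E-net?
\medskip

Two simple cases show where not to look for such a space.

\begin{example}\label{ex:metric}
\emph{Every metrizable space is in $EM_3$.} Metric spaces are paracompact, so
for each $j\ge1$ there is a locally finite cover $\mathcal C_j$ of $X$ by
closed sets of diameter less than $1/j$: take a locally finite open refinement
of the cover by balls of radius $1/(8j)$ and pass to closures. Given $x\in U$
with $U\ne X$ open, choose $j$ with $1/j<d(x,X\setminus U)$ and let $\mathcal F$
consist of the members of $\mathcal C_j$ that meet $X\setminus U$. Then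
$\mathcal F^*$ is closed, contains $X\setminus U$, and misses $x$. For $U=X$
take $\mathcal F=\emptyset$. So $\bigcup_j\mathcal C_j$ is an E-net.
\end{example}

The second case concerns spaces with many clopen sets. A \emph{network} of a
space is a family of subsets such that each open set is a union of members of
the family. By Heath's theorem~\cite{Heath}, see also~\cite{Gruenhage}, every
stratifiable space has a network $\mathcal N$ of closed sets that is
$\sigma$-discrete (a countable union of discrete collections), hence
$\sigma$-closure-preserving. For each point $x$ the open set $X\setminus\{x\}$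
is a union of members of $\mathcal N$, and this union leaves out exactly $x$.
What it lacks in general in order to serve as $\mathcal F^*$ is being closed.
If $x$ and $X\setminus U$ can be separated by a clopen set, this defect
disappears, because clopen sets are closed \emph{and} unions of members of
$\mathcal N$. The same argument works for closed images of zero-dimensional
stratifiable spaces (Section~\ref{sec:polish}).

So a counterexample can be neither metrizable nor a closed image of a
zero-dimensional stratifiable space. Function spaces are natural candidates.
For a Tychonoff space $Y$ let $C_k(Y)$ be the set of continuous functions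
$Y\to\mathbb R$ with the \emph{compact-open topology}, whose basic open sets are
\[
B(h,K,\varepsilon)=\{u:|u(y)-h(y)|<\varepsilon\ \text{ for all }y\in K\},
\]
where $h\in C_k(Y)$, $K\subset Y$ is compact, and $\varepsilon>0$. This is a
Hausdorff topological vector space. In particular it is connected, so it has no
nontrivial clopen sets. Here is the answer to the problem.

\begin{theorem}\label{thm:main}
The space $C_k(\omega^\omega)$ is stratifiable and has no
$\sigma$-closure-preserving E-net. Hence $EM_3\subsetneq M_3$.
\end{theorem}

The two assertions are proved independently of each other. The negative one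
holds in greater generality. A space is \emph{cosmic} if it has a countable
network; Lemma~\ref{lem:cosmic} below says that $C_k(Y)$ is cosmic when $Y$ is
separable metrizable.

\begin{theorem}\label{thm:nonet}
Let $Y$ be a Tychonoff space that is not $\sigma$-compact and for which
$C_k(Y)$ is cosmic (for example, $Y$ separable metrizable and not
$\sigma$-compact). Then $C_k(Y)$ has no $\sigma$-closure-preserving E-net.
\end{theorem}

The hypothesis on $\sigma$-compactness is sharp.

\begin{theorem}\label{thm:sigma}
If $Y$ is Tychonoff and $\sigma$-compact, then $C_k(Y)$ has an E-net that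
consists of closed sets and is $\sigma$-locally finite, hence
$\sigma$-closure-preserving. Consequently, for separable metrizable $Y$, the
space $C_k(Y)$ has a $\sigma$-closure-preserving E-net if and only if $Y$ is
$\sigma$-compact.
\end{theorem}

\begin{theorem}\label{thm:polish}
If $Y$ is Polish, then $C_k(Y)\in M_3$, and $C_k(Y)\in EM_3$ if and only if $Y$
is $\sigma$-compact.
\end{theorem}

\begin{corollary}\label{cor:image}
The space $C_k(\omega^\omega)$, and more generally $C_k(Y)$ for $Y$ Polish and
not $\sigma$-compact, is a stratifiable space that is not the image of any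
stratifiable space $Z$ with $\dim Z=0$ under a closed continuous map.
\end{corollary}

The stratifiability of $C_k(Y)$ for Polish $Y$ is due to Gartside and
Reznichenko~\cite{GR}; we give a complete proof.

Section~\ref{sec:cosmic} shows that in a cosmic space the net may be taken
countable. Section~\ref{sec:nonet} proves Theorem~\ref{thm:nonet},
Section~\ref{sec:strat} the stratifiability of $C_k(\omega^\omega)$ and
Theorem~\ref{thm:main}, Section~\ref{sec:sigma} Theorem~\ref{thm:sigma}, and
Section~\ref{sec:polish} the last two results.

\section{Encircling nets in cosmic spaces}\label{sec:cosmic}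

In a cosmic space a $\sigma$-closure-preserving E-net can be replaced by a
countable one. The idea is to use the countable network to cut the space, for
each $n$, into countably many closed pieces such that each member of the $n$th
closure-preserving collection is a union of pieces.

\begin{lemma}\label{lem:countable}
If a cosmic space $X$ has a $\sigma$-closure-preserving E-net, then it has a
countable E-net consisting of closed sets.
\end{lemma}

\begin{proof}
Let $\mathcal E=\bigcup_n\mathcal E_n$ be an E-net with each $\mathcal E_n$
closure-preserving. We may assume that all members of $\mathcal E$ are closed.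
Indeed, replace each $E$ by $\overline E$. The new collections are
closure-preserving, since a union of closures of members of $\mathcal E_n$ is
the closure of the union of these members, and so is closed. If
$\mathcal F\subset\mathcal E$ and $\mathcal F^*$ is closed, then
$\overline E\subset\mathcal F^*$ for all $E\in\mathcal F$, so $\mathcal F^*$ is
also the union of these closures, and the E-net property persists.

Now the union of every subcollection of $\mathcal E_n$ is closed. Hence for
$y\in X$ the set
\[
W_n(y)=X\setminus\bigcup\{E\in\mathcal E_n:y\notin E\}
\]
is an open neighborhood of $y$. A point of $W_n(y)$ lies in no member of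
$\mathcal E_n$ that does not already contain $y$. Let $\mathcal N$ be a
countable network, and for $N\in\mathcal N$ put
\[
A_{n,N}=\{y\in N:N\subset W_n(y)\},\qquad D_{n,N}=\overline{A_{n,N}} .
\]
Let $\mathcal D=\{D_{n,N}:A_{n,N}\ne\emptyset\}$. This is a countable
collection of closed sets. Since $\mathcal N$ is a network,
$\bigcup_NA_{n,N}=X$ for each $n$.

We claim that \emph{if $E\in\mathcal E_n$ meets $A_{n,N}$, then
$D_{n,N}\subset E$.} Let $y'\in A_{n,N}\cap E$ and $y\in A_{n,N}$. Then
$y'\in N\subset W_n(y)$, so $y'\in E$ forces $y\in E$. Thus $A_{n,N}\subset E$,
and $E$ is closed.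

By the claim and $\bigcup_NA_{n,N}=X$, each $E\in\mathcal E_n$ is the union of
those $D_{n,N}$ for which $A_{n,N}$ meets $E$. So each set $\mathcal F^*$ with
$\mathcal F\subset\mathcal E$ is the union of a subfamily of $\mathcal D$, and
$\mathcal D$ is an E-net.
\end{proof}

Taking complements, we can restate the conclusion as follows: there is a
countable family $\mathcal O$ of open sets such that every neighborhood of every
point $x$ contains an \emph{open} neighborhood of $x$ that is the intersection
of a subfamily of $\mathcal O$. If finite subfamilies were enough, then the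
finite intersections from $\mathcal O$ would form a countable base. So for a
cosmic space the E-net condition is a weak form of second countability, in
which infinite intersections are allowed provided that they happen to be open.

\section{No net when \texorpdfstring{$Y$}{Y} is not
\texorpdfstring{$\sigma$}{sigma}-compact}\label{sec:nonet}

The sets $B(h,K,\varepsilon)$ are open: if $u\in B(h,K,\varepsilon)$ and
$K\ne\emptyset$, then $\delta=\varepsilon-\max_K|u-h|>0$ and
$B(u,K,\delta)\subset B(h,K,\varepsilon)$. (For $K=\emptyset$ the set is all of
$C_k(Y)$.) In particular, every neighborhood of $h$ contains some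
$B(h,K,\varepsilon)$, hence all $u$ with $\sup_Y|u-h|<\varepsilon$, so uniform
convergence implies convergence in $C_k(Y)$.

\begin{lemma}\label{lem:cosmic}
If $Y$ is separable metrizable, then $C_k(Y)$ is cosmic.
\end{lemma}

\begin{proof}
Let $\mathcal B$ be a countable base of $Y$ and $\mathcal I$ a countable base of
$\mathbb R$ consisting of open intervals. The finite intersections of the sets
$\{u:u(B)\subset I\}$ with $B\in\mathcal B$ and $I\in\mathcal I$ form a
countable network. Indeed, let $B(h,K,\varepsilon)$ be given. By continuity of
$h$ and compactness of $K$, there are finitely many $B_i\in\mathcal B$ that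
cover $K$ and $I_i\in\mathcal I$ of length less than $\varepsilon$ with
$h(B_i)\subset I_i$. Then
$h\in\bigcap_i\{u:u(B_i)\subset I_i\}\subset B(h,K,\varepsilon)$, because for
$y\in K\cap B_i$ both $u(y)$ and $h(y)$ lie in $I_i$.
\end{proof}

The next lemma says that a countable family of closed sets in a cosmic
$C_k(Y)$ can look only at countably many compact subsets of $Y$.

\begin{lemma}\label{lem:supports}
Let $X=C_k(Y)$ be cosmic and let $\mathcal D$ be a countable family of closed
subsets of $X$. There is a countable family $\mathcal K$ of compact subsets of
$Y$ such that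
\begin{equation}\label{eq:support}
\begin{minipage}{0.82\textwidth}
if $D\in\mathcal D$ and $h\in X\setminus D$, then there is $K\in\mathcal K$ such
that $h'\notin D$ for every $h'\in X$ with $h'=h$ on $K$.
\end{minipage}
\end{equation}
\end{lemma}

\begin{proof}
Let $\mathcal N$ be a countable network of $X$ and let $D\in\mathcal D$. Each
$h\in X\setminus D$ lies in a basic open set $B\subset X\setminus D$, and there
is $N\in\mathcal N$ with $h\in N\subset B$. For each of the countably many $N$
that occur in this way fix one such $B=B(g,K,\varepsilon)\supset N$. These
countably many sets have union $X\setminus D$. Let $\mathcal K$ collect the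
compact sets $K$ that occur in them, for all $D\in\mathcal D$. If
$h\in B(g,K,\varepsilon)\subset X\setminus D$ and $h'=h$ on $K$, then
$h'\in B(g,K,\varepsilon)$, so $h'\notin D$.
\end{proof}

Suppose now that $Y$ is not $\sigma$-compact and that, contrary to
Theorem~\ref{thm:nonet}, $X=C_k(Y)$ has a countable E-net $\mathcal D$ of closed
sets. Let $\mathcal K$ be as in Lemma~\ref{lem:supports}. Some point $x\in Y$
lies in no member of $\mathcal K$. Consider the neighborhood
$U=\{h:|h(x)|<1\}$ of $0$. The members of $\mathcal D$ do not look at $x$,
and yet they are supposed to confine an open set $V\ni0$ to $U$.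

\medskip
\noindent\textbf{The finite case.} Suppose that finitely many members of
$\mathcal D$ did this, i.e.\
$0\in V=X\setminus(D_0\cup\dots\cup D_m)\subset U$. For $i\le m$ let
$K_i\in\mathcal K$ be as in~\eqref{eq:support} for $h=0$ and $D_i$. The
compact set $K_0\cup\dots\cup K_m$ is closed in $Y$ and does not contain $x$,
so there is a continuous $\psi:Y\to[0,1]$ that vanishes on it and has
$\psi(x)=1$. Then $\psi=0$ on every $K_i$, so $\psi\in V$ by~\eqref{eq:support};
but $\psi(x)=1$, so $\psi\notin U$. This is a contradiction.

\medskip
With infinitely many sets $D_k$ we can make a function $\psi$ vanish on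
only finitely many of the $K_k$ at a time, because $x$ may lie in the closure of
$\bigcup_kK_k$. The ray $t\psi$ then avoids $D_0,\dots,D_k$, but it may run into
a later $D_i$. We therefore follow the ray almost as far as $V$ allows, and from
there start again with a new function that respects one more set. Each step
raises the value at $x$ by its length, and on $V$ this value stays below $1$.
So the total length is finite and the walk converges. Its limit avoids every
$D_k$, because from stage $k$ on the walk does not change on $K_k$. But at later
and later stages there are points outside $V$ closer and closer to the walk, so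
the limit cannot be interior to $V$. Here is the proof.

\begin{proof}[Proof of Theorem~\ref{thm:nonet}]
Suppose that $X=C_k(Y)$ has a $\sigma$-closure-preserving E-net. By
Lemma~\ref{lem:countable} it has a countable E-net $\mathcal D$ of closed sets.
Let $\mathcal K$ be as in Lemma~\ref{lem:supports}. As $Y$ is not
$\sigma$-compact, we can fix $x\in Y\setminus\bigcup\mathcal K$. Apply the
E-net property to $0$ and its open neighborhood $U=\{h:|h(x)|<1\}$: there is
$\mathcal F\subset\mathcal D$ such that $\mathcal F^*$ is closed and
\[
0\in V:=X\setminus\mathcal F^*\subset U .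
\]
Then $V$ is open, and $\mathcal F\ne\emptyset$ because $U\ne X$. Enumerate
$\mathcal F=\{D_k:k\ge0\}$, with repetitions if necessary.

\smallskip
\emph{The walk.} Put $h_0=0\in V$. Suppose that $h_k\in V$ has been chosen.
Since $h_k\notin D_k$, there is $K_k\in\mathcal K$ as in~\eqref{eq:support}
for $h_k$ and $D_k$. The set $K_0\cup\dots\cup K_k$ is compact and does not
contain $x$. Since $Y$ is Tychonoff, there is a continuous
$\psi_k:Y\to[0,1]$ with
\[
\psi_k(x)=1\qquad\text{and}\qquad\psi_k=0\ \text{ on }K_0\cup\dots\cup K_k .
\]
Consider the set $T_k=\{t\ge0:h_k+t\psi_k\notin V\}$ of times at which the ray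
is outside $V$. It is closed, since $V$ is open and $t\mapsto h_k+t\psi_k$ is
continuous. It does not contain $0$. It is nonempty: $h_k\in U$ gives
$t=1-h_k(x)>0$, and for this $t$ the function $h_k+t\psi_k$ has value $1$ at $x$
and so lies outside $U\supset V$. Let
\[
b_k=\min T_k>0,\qquad 0<a_k<b_k,\quad b_k-a_k<\tfrac1{k+1},
\qquad h_{k+1}=h_k+a_k\psi_k .
\]
Then $h_{k+1}\in V$, because $0<a_k<\min T_k$.

\smallskip
\emph{The limit lies in $V$.} Since $\psi_j(x)=1$ for all $j$ and
$h_k\in V\subset U$,
\[
\sum_{j<k}a_j=h_k(x)<1\qquad\text{for all }k .
\]
So $\sum_ja_j<\infty$. As $0\le\psi_j\le1$, the functions $h_k$ converge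
uniformly on $Y$ to $h=\sum_ja_j\psi_j\in X$. For each $k$ the difference
$h-h_k=\sum_{j\ge k}a_j\psi_j$ vanishes on $K_k$, since $\psi_j=0$ on $K_k$ for
$j\ge k$. By the choice of $K_k$, $h\notin D_k$. This holds for every $k$, so
$h\notin\mathcal F^*$, i.e.\ $h\in V$.

\smallskip
\emph{The limit is not interior to $V$.} The functions $u_k=h_k+b_k\psi_k$ are
not in $V$, and
\[
\sup_Y|u_k-h|\le\sup_Y|u_k-h_{k+1}|+\sup_Y|h_{k+1}-h|
\le(b_k-a_k)+\sum_{j>k}a_j\longrightarrow0 .
\]
So $u_k\to h$ in $X$ with $h\in V$ and $u_k\notin V$ for all $k$, which contradicts
the openness of $V$.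
\end{proof}

\begin{remark}
Each hypothesis has its place. That $C_k(Y)$ is cosmic makes both the net and
the family $\mathcal K$ countable, and countability of the net allows $D_k$ to
be handled at stage $k$. Failure of $\sigma$-compactness gives one point $x$
outside all members of $\mathcal K$; by Theorem~\ref{thm:sigma} it cannot be
dropped. That $\mathcal F^*$ is closed is used for $T_k$ and in the last line.
Without this requirement in the definition of an E-net the theorem would be
false: a regular cosmic space has a countable closed network (take closures of
members of a countable network), and for each point $p$ such a network contains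
a subfamily $\mathcal F$ with $X\setminus\mathcal F^*=\{p\}$.
\end{remark}

\begin{remark}\label{rem:baire}
Theorem~\ref{thm:nonet} applies to $Y=\omega^\omega$, which is separable
metrizable. It is not $\sigma$-compact: if $K_0,K_1,\dots$ are compact, then
each coordinate is bounded on each $K_i$, so there is $x\in\omega^\omega$ with
$x(i)>\max\{z(i):z\in K_i\}$ whenever $K_i\ne\emptyset$, and
$x\notin\bigcup_iK_i$.
\end{remark}

\section{\texorpdfstring{$C_k(\omega^\omega)$}{Ck(omega^omega)} is
stratifiable}\label{sec:strat}

It is convenient to check stratifiability through neighborhoods of points.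

\begin{lemma}\label{lem:criterion}
Suppose that each point $y$ of a space $X$ has open neighborhoods $G_n(y)$,
$n\ge1$, such that for all open $U$ and all $x\in U$ there are $n$ and an open
$W\ni x$ with $W\cap G_n(y)=\emptyset$ for every $y\in X\setminus U$. Then $X$ is
stratifiable.
\end{lemma}

\begin{proof}
For open $U$ put $G_n[U]=\bigcup\{G_n(y):y\notin U\}$ and
$U_n=X\setminus\overline{G_n[U]}$. The set $X\setminus G_n[U]$ is closed,
contains $U_n$, and is contained in $U$, since $y\in G_n(y)$. So
$\overline{U_n}\subset U$. The hypothesis says that each $x\in U$ lies in some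
$U_n$. If $U\subset V$, then $G_n[V]\subset G_n[U]$, so $U_n\subset V_n$.
\end{proof}

Let $P=\omega^\omega$. For a finite sequence $s\in\omega^{<\omega}$ let
$[s]=\{z\in P:s\subset z\}$. Let $\Lambda$ be the set of nondecreasing
$f\in\omega^\omega$, and for $f\in\Lambda$ put
\[
K_f=\{z\in P:z(i)\le f(i)\text{ for all }i\}.
\]
This is a product of finite sets, so it is compact. Every compact $K\subset P$
lies in some $K_f$ with $f\in\Lambda$: if $c_i$ bounds the $i$th coordinate on
$K$, let $f(i)=\max_{j\le i}c_j$.

Let us see what Lemma~\ref{lem:criterion} demands in $C_k(P)$. Let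
$B(h,K_f,\varepsilon)\subset U$ and let $h'\notin U$. Then there is a witness
$x\in K_f$ with $|h'(x)-h(x)|\ge\varepsilon$. If $G_n(h')$ were a basic
neighborhood $B(h',L,\frac1n)$ with $x\in L$ and $n$ large, then functions in
$G_n(h')$ and functions close to $h$ on $K_f$ would differ at $x$. But $L$ has
to be chosen from $h'$ and $n$ alone, without knowledge of $h$ and $f$. To remove
the dependence on $h$, we replace $h$ near $x$ by a rational constant $q$ and
look for witnesses in open sets of the form $O=\{z\in[s]:|h'(z)-q|>r\}$, of
which there are only countably many for given $h'$ when $q$ and $r$ are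
rational. To remove the dependence on $f$, we need for each such $O$ a single
compact set that contains a point of $O\cap K_f$ for \emph{every} $f$ for which
$O\cap K_f$ is nonempty. This is what the following lemma provides.

\begin{lemma}\label{lem:trap}
For every open $O\subset P$ there is a compact $L(O)\subset P$ such that, for
all $f\in\Lambda$,
\[
O\cap K_f\ne\emptyset\ \Longrightarrow\ O\cap K_f\cap L(O)\ne\emptyset .
\]
\end{lemma}

Before the proof, here is the idea in an example. Let
$O=\{z:z(0)\ge2\text{ or }z(1)\ge5\}$. The point $(2,0,0,\dots)\in O$ lies in
$K_f$ for every $f\in\Lambda$ with $f(0)\ge2$. So one point settles all but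
finitely many values of $f(0)$. For the remaining values $f(0)=0,1$, the point
$(0,5,0,0,\dots)\in O$ lies in $K_f$ as soon as $f(1)\ge5$. If $f(0)\le1$ and
$f(1)\le4$, then $K_f$ misses $O$. So $L(O)$ can be taken to consist of these
two points. In general, a finitely supported point $z\in O$ with all values at
most $\mu$ lies in $K_f$ whenever its first $k$ values are bounded by those of
$f$ and $f(k)\ge\mu$; here it matters that $f$ is nondecreasing. So, given
$f{\restriction}k$, one point settles all but finitely many values of $f(k)$, and
the unsettled initial segments form a finitely branching tree.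

There is one catch: $f$ may stay unsettled forever. Let
$O=P\setminus\{0\}$ and suppose that we use, for each unsettled sequence $\sigma$
of length $k$, the point with value $2$ at place $k$ and $0$ elsewhere. These
points together with $0$ form a compact set, but for the constant function
$f\equiv1$ this set meets $K_f$ only in $0\notin O$, although $O\cap K_f\ne
\emptyset$. The remedy is to prefer, whenever possible, points that are zero
from place $k$ on.

\begin{proof}[Proof of Lemma~\ref{lem:trap}]
If $O=\emptyset$, put $L(O)=\emptyset$. Let $O\ne\emptyset$, and let $\Sigma$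
be the set of finite nondecreasing sequences $\sigma$ such that some
$f\in\Lambda$ extending $\sigma$ satisfies $O\cap K_f\ne\emptyset$. Then
$\emptyset\in\Sigma$, since every point of $O$ lies in some $K_f$, and $\Sigma$
is closed under initial segments.

\smallskip
\emph{The points $z^\sigma$.} For $\sigma\in\Sigma$ with $|\sigma|=k$ choose a
finitely supported point $z^\sigma\in O$ with
\[
z^\sigma(i)\le\sigma(i)\quad\text{for }i<k,
\]
and, \emph{if possible}, choose it so that also $z^\sigma(i)=0$ for all
$i\ge k$. A point as in the first requirement exists: take $f\in\Lambda$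
extending $\sigma$ with $O\cap K_f\ne\emptyset$, then $z\in O\cap K_f$ and $m$
with $[z{\restriction}m]\subset O$; the point
$(z{\restriction}m)^\frown0^\infty$ is as required. Put
$\mu(\sigma)=\max_iz^\sigma(i)$. Then
\begin{equation}\label{eq:settled}
f\in\Lambda,\ f\supset\sigma\in\Sigma,\ |\sigma|=k,\ f(k)\ge\mu(\sigma)
\ \Longrightarrow\ z^\sigma\in K_f ,
\end{equation}
because $z^\sigma(i)\le\sigma(i)=f(i)$ for $i<k$ and
$z^\sigma(i)\le\mu(\sigma)\le f(k)\le f(i)$ for $i\ge k$.

\smallskip
\emph{The set $L(O)$.} Let
\[
\Sigma'=\{\sigma\in\Sigma:\sigma(j)<\mu(\sigma{\restriction}j)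
\text{ for all }j<|\sigma|\}
\]
be the set of unsettled sequences. It is closed under initial segments. If
$\sigma\in\Sigma'$ has length $k+1$, then $\sigma{\restriction}k\in\Sigma'$ and
$\sigma(k)<\mu(\sigma{\restriction}k)$; so by induction $\Sigma'$ has only
finitely many members of each length. Let
$L(O)=\overline{\{z^\sigma:\sigma\in\Sigma'\}}$.

\smallskip
\emph{$L(O)$ is compact.} It is enough that for each $i$ the set
$\{z^\sigma(i):\sigma\in\Sigma'\}$ is bounded, since then $L(O)$ is a closed
subset of a product of finite sets. Only finitely many $\sigma\in\Sigma'$ have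
$|\sigma|\le i$. If $|\sigma|>i$, then
$z^\sigma(i)\le\sigma(i)<\mu(\sigma{\restriction}i)$, and
$\sigma{\restriction}i$ is one of the finitely many members of $\Sigma'$ of
length $i$.

\smallskip
\emph{$L(O)$ meets $O\cap K_f$.} Let $f\in\Lambda$ and $O\cap
K_f\ne\emptyset$. Then $f{\restriction}k\in\Sigma$ for all $k$.

Suppose first that some initial segment of $f$ is not in $\Sigma'$. Since
$\emptyset\in\Sigma'$, there is $k$ with $f{\restriction}k\in\Sigma'$ and
$f{\restriction}(k+1)\in\Sigma\setminus\Sigma'$. The condition that defines
$\Sigma'$ then fails for $f{\restriction}(k+1)$ at $j=k$, i.e.\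
$f(k)\ge\mu(f{\restriction}k)$, and
$z^{f{\restriction}k}\in O\cap K_f\cap L(O)$ by~\eqref{eq:settled}.

Suppose now that $f{\restriction}k\in\Sigma'$ for all $k$. Pick
$z\in O\cap K_f$ and $m$ with $[z{\restriction}m]\subset O$, and let
$\sigma=f{\restriction}m$. The point $(z{\restriction}m)^\frown0^\infty$ is in
$O$, is bounded by $\sigma$ below $m$, and vanishes from $m$ on. So the ``if
possible'' clause was in force for $\sigma$, and $z^\sigma(i)=0$ for $i\ge m$.
As $z^\sigma(i)\le\sigma(i)=f(i)$ for $i<m$, we get
$z^\sigma\in O\cap K_f\cap L(O)$.
\end{proof}

\begin{theorem}\label{thm:strat}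
$C_k(\omega^\omega)$ is stratifiable.
\end{theorem}

\begin{proof}
Let $X=C_k(P)$. Enumerate as $p_1,p_2,\dots$ all triples $p=(s,q,r)$ with
$s\in\omega^{<\omega}$, $q\in\mathbb Q$ and $r\in\mathbb Q_{>0}$. For $h'\in X$
put
\[
O_p(h')=\{z\in[s]:|h'(z)-q|>r\},\qquad
G_n(h')=B\Bigl(h',\ \bigcup_{i\le n}L(O_{p_i}(h')),\ \tfrac1n\Bigr).
\]
The sets $O_p(h')$ are open in $P$, and $G_n(h')$ is an open neighborhood of
$h'$. We verify the hypothesis of Lemma~\ref{lem:criterion}.

Let $U\subset X$ be open and $h\in U$. Choose $f\in\Lambda$ and $\varepsilon>0$
with $B(h,K_f,\varepsilon)\subset U$. By continuity of $h$ and compactness of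
$K_f$ there are a finite set $S\subset\omega^{<\omega}$ with
$K_f\subset\bigcup_{s\in S}[s]$ and rationals $q_s$ with $|h-q_s|<\varepsilon/4$
on $[s]$, for $s\in S$. Fix a rational $r$ with
$\varepsilon/2<r<3\varepsilon/4$. Take $n$ so large that $1/n<\varepsilon/8$ and
all triples $(s,q_s,r)$, $s\in S$, are among $p_1,\dots,p_n$. Let
$W=B(h,K_f,\varepsilon/8)$.

Let $h'\notin U$. Then there is $x\in K_f$ with $|h'(x)-h(x)|\ge\varepsilon$. Pick
$s\in S$ with $x\in[s]$ and let $p=(s,q_s,r)$. We have
\[
|h'(x)-q_s|\ge|h'(x)-h(x)|-|h(x)-q_s|>\varepsilon-\tfrac\varepsilon4
=\tfrac{3\varepsilon}4>r ,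
\]
so $x\in O_p(h')\cap K_f$. By Lemma~\ref{lem:trap} there is a point
$z\in O_p(h')\cap K_f\cap L(O_p(h'))$. As $z\in O_p(h')\subset[s]$,
\[
|h'(z)-h(z)|\ge|h'(z)-q_s|-|q_s-h(z)|>r-\tfrac\varepsilon4>\tfrac\varepsilon4 .
\]
If $u\in W\cap G_n(h')$, then $|u(z)-h(z)|<\varepsilon/8$, because $z\in K_f$, and
$|u(z)-h'(z)|<1/n<\varepsilon/8$, because $z\in L(O_p(h'))$ and $p$ is among
$p_1,\dots,p_n$. This is a contradiction. So $W\cap G_n(h')=\emptyset$ for all
$h'\notin U$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Combine Theorems~\ref{thm:strat} and~\ref{thm:nonet} with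
Remark~\ref{rem:baire} and Lemma~\ref{lem:cosmic}.
\end{proof}

\section{A net when \texorpdfstring{$Y$}{Y} is
\texorpdfstring{$\sigma$}{sigma}-compact}\label{sec:sigma}

If $Y$ is compact, then the topology of $C_k(Y)$ is that of the sup norm, and
Example~\ref{ex:metric} gives an E-net. If $Y=\bigcup_nY_n$ with
$Y_1\subset Y_2\subset\cdots$ compact, it is natural to pull back the
covers of Example~\ref{ex:metric} from the metric spaces $C(Y_n)$. The
difficulty is that a compact set $K\subset Y$ need not be contained in any
$Y_n$. To confine functions on $K$ we must impose a condition on each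
$K\cap Y_n$, and then check that the intersection of infinitely many conditions
is open.

The choice of radii matters already in a toy case. Let $K=\{y_0,y_1,\dots\}$ with
$y_n\to y_0$ and the $y_n$ distinct, and suppose that at each $y_n$ we can impose
a condition $h(y_n)\in W_n$, where all we know about the open set
$W_n\subset\mathbb R$ is that $[-s_n,s_n]\subset W_n\subset(-t_n,t_n)$. Is
$V=\{h:h(y_n)\in W_n\text{ for all }n\}$ open? For constant radii it need not be:
with $s_n=1$, $t_n=4$, $W_0=(-3,3)$ and $W_n=(-2-\frac1n,2+\frac1n)$ for
$n\ge1$, the constant function $2$ is in $V$, but no constant $2+\delta$ with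
$\delta>0$ is. If, however, $s_0<t_0<s_1<t_1<\cdots$, then $h\in V$
satisfies $|h(y_0)|<t_0<s_1$. So there are $\delta>0$ and $N\ge1$ such that
$|h(y_n)|\le s_1-\delta\le s_n-\delta$ for $n\ge N$. Every
$h'\in B(h,K,\delta)$ then satisfies all conditions with $n\ge N$, and the
finitely many others are open. With \emph{increasing} radii, all but finitely
many conditions hold with room to spare.

\begin{proof}[Proof of Theorem~\ref{thm:sigma}]
If $Y=\emptyset$, then $C_k(Y)$ is a single point, and the empty collection is
an E-net. Otherwise let $Y=\bigcup_{n\ge1}Y_n$ with $Y_1\subset Y_2\subset\cdots$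
nonempty and compact. Let $X=C_k(Y)$ and let $r_n:X\to C(Y_n)$ be the restriction
map, which is continuous when $C(Y_n)$ has the sup-norm metric. For $n,j\ge1$
let $\mathcal C_{n,j}$ be a locally finite cover of the metric space $C(Y_n)$ by
closed sets of diameter less than $1/j$, as in Example~\ref{ex:metric}, and let
\[
\mathcal E_{n,j}=\{r_n^{-1}(C):C\in\mathcal C_{n,j}\},\qquad
\mathcal E=\bigcup_{n,j}\mathcal E_{n,j} .
\]
By continuity of $r_n$, each $\mathcal E_{n,j}$ is a locally finite collection of
closed sets. We show that $\mathcal E$ is an E-net.

\smallskip
\emph{The set $V$.} It suffices to treat a point $g\in X$ and a neighborhood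
$B(g,K,\varepsilon)$. Put $K_n=K\cap Y_n$, and let $\|\cdot\|_{K_n}$ denote the
supremum of the absolute value over $K_n$, which is $0$ if $K_n=\emptyset$. Fix
\[
0<s_1<t_1<s_2<t_2<\cdots<\varepsilon
\]
and choose $j_n$ with $1/j_n<t_n-s_n$. Let
\begin{gather*}
\mathcal F_n=\{C\in\mathcal C_{n,j_n}:\|u-g\|_{K_n}\ge t_n\text{ for some }
u\in C\},\\
W_n=\{h\in X:r_n(h)\notin\mathcal F_n^*\},\qquad V=\bigcap_nW_n .
\end{gather*}
The set $X\setminus V$ is the union of the subcollection
$\bigcup_n\{r_n^{-1}(C):C\in\mathcal F_n\}$ of $\mathcal E$. By local finiteness
$\mathcal F_n^*$ is closed, so $W_n$ is open. Moreover,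
\begin{equation}\label{eq:sandwich}
\|h-g\|_{K_n}\le s_n\ \Longrightarrow\ h\in W_n\ \Longrightarrow\
\|h-g\|_{K_n}<t_n .
\end{equation}
For the first implication, suppose that $r_n(h)\in C\in\mathcal F_n$ and take
$u\in C$ with $\|u-g\|_{K_n}\ge t_n$. Since $C$ has diameter less than
$t_n-s_n$, we get $\|h-g\|_{K_n}>t_n-(t_n-s_n)=s_n$. For the second, let
$h\in W_n$. Since $\mathcal C_{n,j_n}$ is a cover, $r_n(h)\in C$ for some
$C\in\mathcal C_{n,j_n}$, and $C\notin\mathcal F_n$; so all elements of $C$, and
$r_n(h)$ in particular, have distance less than $t_n$ from $g$ on $K_n$.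

By~\eqref{eq:sandwich}, $g\in V$. Also $V\subset B(g,K,\varepsilon)$: if $h\in V$
and $y\in K$, then $y\in K_n$ for some $n$, and $|h(y)-g(y)|<t_n<\varepsilon$.

\smallskip
\emph{$V$ is open.} Let $h\in V$. We claim that there is $N\ge1$ with
\[
\|h-g\|_{K_n}\le s_n-\tfrac1N\qquad\text{for all }n\ge N\text{ with }
K_n\ne\emptyset .
\]
If not, then for every $N$ there are $n_N\ge N$ and $y_N\in K_{n_N}$ with
$|h(y_N)-g(y_N)|>s_{n_N}-\frac1N$. Let $y\in K$ be a cluster point of the
sequence $(y_N)$, and let $y\in Y_m$. By continuity,
$|h(y)-g(y)|\ge\lim_ns_n\ge s_{m+1}>t_m$. But $y\in K_m$, and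
$\|h-g\|_{K_m}<t_m$ by~\eqref{eq:sandwich}, a contradiction.

With $N$ as in the claim, let $h'\in B(h,K,\frac1N)$. For $n\ge N$ we have
$\|h'-g\|_{K_n}\le s_n$ (trivially if $K_n=\emptyset$), so $h'\in W_n$
by~\eqref{eq:sandwich}. Hence $V$ contains the open neighborhood
$B(h,K,\frac1N)\cap\bigcap_{n<N}W_n$ of $h$.

So $X\setminus V$ is closed, and $\mathcal E$ is an E-net. For separable
metrizable $Y$ the converse is Theorem~\ref{thm:nonet}, by
Lemma~\ref{lem:cosmic}.
\end{proof}

\section{Polish spaces and closed images}\label{sec:polish}

To pass from $\omega^\omega$ to an arbitrary Polish space we use the following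
observation.

\begin{lemma}\label{lem:embed}
Let $\varphi:Z\to Y$ be a continuous map of Tychonoff spaces such that every
compact $K\subset Y$ is of the form $\varphi(L)$ with $L\subset Z$ compact. Then
$h\mapsto h\circ\varphi$ is a topological embedding of $C_k(Y)$ into $C_k(Z)$.
\end{lemma}

\begin{proof}
The map $\varphi$ is onto, since one-point sets are compact; so
$h\mapsto h\circ\varphi$ is injective. For $h_0\in C_k(Y)$, compact $L\subset Z$
and $\varepsilon>0$,
\[
h\in B(h_0,\varphi(L),\varepsilon)\iff
h\circ\varphi\in B(h_0\circ\varphi,L,\varepsilon).
\]
Since $\varphi(L)$ is compact, this gives continuity at each $h_0$. Since every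
compact $K\subset Y$ is some $\varphi(L)$, it also shows that the image of a
basic open set $B(h_0,K,\varepsilon)$ is the intersection of an open set with the
image of $C_k(Y)$.
\end{proof}

Stratifiability is hereditary (Ceder~\cite{Ceder}): if $A\subset X$ and $U$ is
open in $A$, let $\widetilde U=X\setminus\overline{A\setminus U}$. Then
$\widetilde U\cap A=U$, the set $\widetilde U$ increases with $U$, and the
assignment $U\mapsto\bigl((\widetilde U)_n\cap A\bigr)_{n\ge1}$ stratifies $A$.

\begin{proof}[Proof of Theorem~\ref{thm:polish}]
If $Y=\emptyset$, then $C_k(Y)$ is a point and both assertions are trivial. Let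
$Y$ be a nonempty Polish space. Embed $Y$ in $[0,1]^\omega$; being Polish, it
is a $G_\delta$ there. Let $c:2^\omega\to[0,1]^\omega$ be a continuous
surjection, and put $Z=c^{-1}(Y)$. As a $G_\delta$ in $2^\omega$, the space
$Z$ is a zero-dimensional Polish space. So it is homeomorphic to a closed
subset of $\omega^\omega$ \cite[7.8]{Kechris}, and nonempty closed subsets of
$\omega^\omega$ are retracts of it \cite[2.8]{Kechris}. Identify $Z$ with a
closed subset of $\omega^\omega$ and let $\rho:\omega^\omega\to Z$ be a
retraction.

The map $\varphi=(c{\restriction}Z)\circ\rho:\omega^\omega\to Y$ satisfies the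
hypothesis of Lemma~\ref{lem:embed}. Indeed, let $K\subset Y$ be compact. Then
$L=c^{-1}(K)$ is closed in $2^\omega$ and contained in $Z$, so it is a compact
subset of $Z$, and hence of $\omega^\omega$. Since $\rho$ is the identity on
$Z$ and $c$ is onto, $\varphi(L)=c(L)=K$. So $C_k(Y)$ embeds in
$C_k(\omega^\omega)$, and it is stratifiable by Theorem~\ref{thm:strat}. The
second assertion follows from Theorem~\ref{thm:sigma}, since Polish spaces are
separable metrizable.
\end{proof}

For the corollary, recall that $\dim Z=0$ means that every finite open cover of
$Z$ is refined by a cover consisting of pairwise disjoint open sets. If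
$\dim Z=0$ and $A,B\subset Z$ are disjoint closed sets, take such a refinement
of the cover $\{Z\setminus A,Z\setminus B\}$. The union of those of its members
that meet $A$ is a clopen set that contains $A$ and misses $B$.

\begin{proof}[Proof of Corollary~\ref{cor:image}]
Let $\varphi:Z\to X$ be a closed continuous surjection onto a space $X$, where
$Z$ is stratifiable and $\dim Z=0$. We show that $X$ has a
$\sigma$-closure-preserving E-net. By Theorem~\ref{thm:nonet} and
Lemma~\ref{lem:cosmic}, $X$ is then not $C_k(Y)$ for any Polish $Y$ that is not
$\sigma$-compact; these spaces are stratifiable by Theorem~\ref{thm:polish}, and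
$Y=\omega^\omega$ is an instance by Remark~\ref{rem:baire}.

By Heath's theorem (\cite{Heath}, see also~\cite{Gruenhage}), $Z$ has a network
$\mathcal N=\bigcup_n\mathcal N_n$ of closed sets with each $\mathcal N_n$
discrete. Put $\mathcal E_n=\{\varphi(N):N\in\mathcal N_n\}$. For
$\mathcal G\subset\mathcal N_n$ the set $\bigcup\mathcal G$ is closed, so
$\bigcup\{\varphi(N):N\in\mathcal G\}=\varphi(\bigcup\mathcal G)$ is closed,
because $\varphi$ is a closed map. Hence $\mathcal E_n$ is closure-preserving.

Let $U$ be open in $X$ and $x\in U$. The closed sets $Z\setminus\varphi^{-1}(U)$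
and $\varphi^{-1}(x)$ are disjoint, so there is a clopen
$H\supset Z\setminus\varphi^{-1}(U)$ disjoint from $\varphi^{-1}(x)$. As $H$ is
open, it is the union of the members of $\mathcal N$ that it contains, so
$\varphi(H)$ is a union of members of $\bigcup_n\mathcal E_n$. As $H$ is closed,
$\varphi(H)$ is closed. It misses $x$, and it contains $X\setminus U$ because
$\varphi$ is onto. So $\bigcup_n\mathcal E_n$ is a $\sigma$-closure-preserving
E-net.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ceder}
Ceder, \emph{Some generalizations of metric spaces}, Pacific J. Math.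
\textbf{11} (1961).

\bibitem{DSS}
\emph{Dimension of stratifiable spaces},
\url{http://www.ams.org/tran/1983-275-01/S0002-9947-1983-0678346-6/S0002-9947-1983-0678346-6.pdf}.

\bibitem{GR}
Gartside and Reznichenko, \emph{Near metric properties of function spaces},
Fund. Math. \textbf{164} (2000).

\bibitem{Gruenhage}
Gruenhage, \emph{Generalized metric spaces}, in: Handbook of Set-Theoretic
Topology, 1984.

\bibitem{Heath}
Heath, \emph{Stratifiable spaces are $\sigma$-spaces}, Notices AMS \textbf{16}
(1969).

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.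

\end{thebibliography}

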